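
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The planar two-well problem with surface energy:\\
second-order laminate data cost no more than first-order data}


\begin{abstract}
Let $K=SO(2)\cup SO(2)H$ with $H=\operatorname{diag}(\sigma,\sigma^{-1})$, $\sigma\ne1$, and let $m_\epsilon$ be the infimum of $\int_\Omega \operatorname{dist}(Du,K)+\epsilon|D^2u|$ over bilipschitz $C^1$ maps with controlled Lipschitz constants and affine boundary values $F$. If $F$ lies in the relative interior of the quasiconvex hull of $K$, so that $F$ is a laminate of second order, the bound $m_\epsilon\le C\epsilon^{1/3}$ is known and the exponent was conjectured to be optimal. We show that it is not: $m_\epsilon\le C\epsilon^{1/2}$ for every such $F$ and every bounded Lipschitz domain. The reason is that the outer level of lamination can be realized exactly: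 there is a piecewise affine map with eleven pieces, equal to $F$ on the boundary of a parallelogram, all of whose gradients are first-order laminates. We also prove that $\epsilon^{1/2}$ is the exact order for first-order laminates outside $K$, that $m_\epsilon/\epsilon\to\infty$ for second-order data, and that $m_\epsilon/\epsilon\ge c\log(1/\epsilon)$ for such data under a condition on the tangents of $\partial\Omega$.
\end{abstract}

\section{The question and the answer}

\subsection{The variational problem}

Let $\Omega\subset\mathbb R^2$ be a bounded Lipschitz domain, let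
\[
H=\begin{pmatrix}\sigma&0\\0&\sigma^{-1}\end{pmatrix},\qquad \sigma>0,\ \sigma\neq1,
\qquad K=SO(2)\cup SO(2)H ,
\]
and for $\epsilon>0$ consider
\[
I_\epsilon(u)=\int_\Omega \operatorname{dist}(Du(z),K)+\epsilon\,|D^2u(z)|\,dz .
\]
Distances between matrices and $|D^2u|$ are taken in the Euclidean norm; another choice changes constants only. The first term asks the gradient to lie in one of the two wells $SO(2)$, $SO(2)H$. The second charges every transition between the wells. We impose affine boundary values: let $\mathcal A_F$ be the set of $u\in W^{1,1}(\Omega;\mathbb R^2)$ with $u(z)=Fz$ on $\partial\Omega$. If $F\notin K$, a map in $\mathcal A_F$ can make the first term small only by oscillating between the wells, and the question is how much the oscillation costs.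

A continuous function $f$ on $\mathbb R^{2\times2}$ is \emph{quasiconvex} if $\int_D f(A+D\varphi)\ge |D| f(A)$ for all matrices $A$, bounded open sets $D$ and smooth $\varphi$ with compact support in $D$. Convex functions are quasiconvex, by Jensen's inequality. The functions $\pm\det$ are also quasiconvex, because $\det$ is a \emph{null Lagrangian}: $\int_D\det(A+D\varphi)=|D|\det A$ for $\varphi\in W^{1,\infty}_0(D;\mathbb R^2)$. The \emph{quasiconvex hull} $K^{qc}$ is the set of $A$ with $f(A)\le\sup_Kf$ for all quasiconvex $f$. Since $\det=1$ on $K$, we have $K^{qc}\subset\{\det=1\}$, and $\operatorname{int}(K^{qc})$ denotes the interior of $K^{qc}$ relative to the surface $\{\det=1\}$.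

The \emph{first laminate hull} $K^{(1)}$ is the set of matrices $\lambda A+(1-\lambda)B$ with $A,B\in K$, $\operatorname{rank}(A-B)=1$, $\lambda\in[0,1]$. For such boundary data one layers $A$ against $B$. By \v{S}ver\'ak's characterization, $K^{qc}$ lies in the second laminate convex hull of $K$, and $F\in\operatorname{int}(K^{qc})\setminus K^{(1)}$ is a genuine second-order laminate point. We shall see in Lemma~\ref{lem:coords}(d) that $\operatorname{int}(K^{qc})$ and $K^{(1)}$ are disjoint.

The admissible maps are invertible with controlled distortion. For $0<\zeta_1<1<\zeta_2<\infty$ let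
\[
\mathcal B_F=\{u\in\mathcal A_F:\ u\text{ is }C^1\text{ and bilipschitz},\ \operatorname{Lip}(u)<\zeta_2,\ \operatorname{Lip}(u^{-1})<\zeta_1^{-1}\},
\qquad
m_\epsilon=\inf_{u\in\mathcal B_F\cap W^{2,1}(\Omega)}I_\epsilon(u).
\]
In \cite{TW} it is assumed that $\zeta_1$ is sufficiently small and $\zeta_2$ sufficiently large, depending on $H$ and $F$, so that (i) some sequence $u_k\in\mathcal B_F$ converges in $W^{1,1}$ to a solution $u\in\mathcal A_F$ of $Du\in K$ a.e., and (ii) the standard second-order laminate construction lies in $\mathcal B_F$. That construction, which rests on \v{S}ver\'ak's characterization, gives with a constant $c>0$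
\begin{equation}\label{eq:known}
\frac{m_\epsilon}{\epsilon}<c\,\epsilon^{-2/3}.
\end{equation}

\begin{conjecture}[\cite{TW}]
For $F\in\operatorname{int}(K^{qc})\setminus K^{(1)}$ the bound \eqref{eq:known} is optimal in order: there are $c',\epsilon_0>0$, depending on $\Omega,H,F,\zeta_1,\zeta_2$ but not on $\epsilon$, with $m_\epsilon/\epsilon\ge c'\epsilon^{-2/3}$ for all $\epsilon\in(0,\epsilon_0)$.
\end{conjecture}

\subsection{Where the exponent comes from, and where it can be improved}\label{sec:heur}

The exponent in \eqref{eq:known} can be read off from a count. An outer laminate of period $a$ does not match affine boundary values, and repairing it in a layer of thickness $a$ costs about $a$. Each outer layer is filled by an inner laminate of period $r\ll a$. At each of the roughly $1/a$ outer interfaces the inner laminate is repaired in a layer of thickness $r$; in total this costs $r/a$. The inner interfaces have length about $1/r$ and cost $\epsilon/r$; the outer interfaces cost only $\epsilon/a$. By the inequality between arithmetic and geometric means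
\[
a+\frac ra+\frac\epsilon r\ \ge\ 3\,\epsilon^{1/3},
\]
with equality for $a=\epsilon^{1/3}$, $r=\epsilon^{2/3}$. For a first-order laminate only $r+\epsilon/r$ has to be minimized, and this gives $2\epsilon^{1/2}$.

The term $a$ is thus the price for the mismatch of the outer laminate with the affine boundary condition. If the outer level could be built without any mismatch, by a map with finitely many pieces, affine on the boundary, whose gradients are exactly first-order laminates, then we could take $a\sim1$ without paying for it, and second-order data would cost $\epsilon^{1/2}$ as well. This is what happens.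

\subsection{Results}

Put $\Lambda=\max\{\sigma,\sigma^{-1}\}$, which is the largest operator norm of a matrix in $K$.

\begin{theorem}\label{thm:main}
Let $F\in\operatorname{int}(K^{qc})$, $\zeta_1<\Lambda^{-1}$ and $\zeta_2>\Lambda$. There is $C=C(\Omega,H,F,\zeta_1,\zeta_2)$ with
\[
m_\epsilon\le C\,\epsilon^{1/2}\qquad\text{for all }\epsilon\in(0,1].
\]
Consequently $\epsilon^{2/3}\,m_\epsilon/\epsilon\le C\epsilon^{1/6}\to0$, and no $c',\epsilon_0>0$ as in the conjecture exist. The conjecture is false, for every $\sigma\ne1$, every bounded Lipschitz domain and every $F\in\operatorname{int}(K^{qc})$.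
\end{theorem}

The conditions on $\zeta_1,\zeta_2$ are part of ``$\zeta_1$ sufficiently small, $\zeta_2$ sufficiently large''; Remark~\ref{rem:zeta} shows that, compared with assumption (i) alone, they leave out at most the equality cases.

\begin{theorem}\label{thm:compl}
Let $\zeta_1<\Lambda^{-1}$ and $\zeta_2>\Lambda$.
\begin{enumerate}
\item[(a)] If $F\in K^{(1)}\setminus K$, there are $c,C>0$ with $c\,\epsilon^{-1/2}\le m_\epsilon/\epsilon\le C\epsilon^{-1/2}$ for small $\epsilon$.
\item[(b)] If $F\in\operatorname{int}(K^{qc})$, then $m_\epsilon/\epsilon\to\infty$ as $\epsilon\to0$.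
\item[(c)] Let $F\in\operatorname{int}(K^{qc})$, and suppose that on a subset of $\partial\Omega$ of positive length the tangent does not lie in $\{\tau:|F\tau|=|\tau|\text{ or }|F\tau|=|H\tau|\}$, which is a union of at most four lines. Then there is $c>0$ with $m_\epsilon/\epsilon\ge c\log(1/\epsilon)$ for small $\epsilon$.
\end{enumerate}
\end{theorem}

So $\frac12$ is the exact exponent for first-order laminates outside $K$, and second-order data have no worse power. We do not determine the optimal growth between (b), (c) and $\epsilon^{-1/2}$ for $F\in\operatorname{int}(K^{qc})$. Theorem~\ref{thm:compl} is not used for Theorem~\ref{thm:main}.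

Section~\ref{sec:coords} introduces coordinates in which the wells are given by three scalar equations. Section~\ref{sec:sym} explains the exact outer map on a symmetric datum, Section~\ref{sec:exact} constructs it in general, Section~\ref{sec:inner} inserts the inner laminates, and Section~\ref{sec:proof} tiles $\Omega$ by copies. The lower bounds are in Section~\ref{sec:lower}.

\section{Coordinates adapted to the wells}\label{sec:coords}

There are two directions in which all matrices of $K$ have unit stretch, and we use them as coordinate directions. Let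
\[
v_\mp=\frac{(1,\mp\sigma)}{\sqrt{1+\sigma^2}},\quad V=(v_-\,|\,v_+),\quad s=\det V=\frac{2\sigma}{1+\sigma^2}\in(0,1),\quad h=\sqrt{1-s^2}=\frac{|1-\sigma^2|}{1+\sigma^2}>0 .
\]
For a map $u$ on $\Omega$ put $z=Vx$, $\tilde u(x)=u(Vx)$, $\Omega'=V^{-1}\Omega$. Then
\[
D\tilde u=(Du)V=(p,q),\qquad p=\partial_1\tilde u=(Du)v_-,\quad q=\partial_2\tilde u=(Du)v_+ ,
\]
where $(p,q)$ is the matrix with columns $p,q$. We write $a\times b=a_1b_2-a_2b_1$, $e(\theta)=(\cos\theta,\sin\theta)$, and $p^\perp$ for $p$ rotated by $+90^\circ$, so that $p\times p^\perp=|p|^2$. Let $\tilde F=FV=(p_0,q_0)$. From now on $|A|$ is the operator norm of a matrix $A$, which does not exceed its Euclidean norm; $\operatorname{dist}(\cdot,K)$ remains the Euclidean distance. Finally let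
\[
\mathcal K=KV,\qquad \mathcal Q=\{(p,q):|p|\le1,\ |q|\le1,\ p\times q=s\}.
\]

\emph{A reflection.} Let $R_0=\operatorname{diag}(1,-1)$. Then $R_0HR_0=H$, so $R_0KR_0=K$, and $R_0v_-=v_+$. The substitution $\hat u(z)=R_0u(R_0z)$ turns $\Omega,F$ into $R_0\Omega,R_0FR_0$, preserves $I_\epsilon$ and both Lipschitz constants, and turns $(p,q)$ into $(R_0q,R_0p)$. Thus the roles of $p$ and $q$ may be interchanged.

\begin{lemma}\label{lem:coords}
\begin{enumerate}
\item[(a)] $\mathcal K=\{(p,q):|p|=|q|=1,\ p\times q=s\}=\{(p,sp^\perp+\tau p):|p|=1,\ \tau\in\{h,-h\}\}$, and the sign of $\tau=p\cdot q$ distinguishes the wells.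
\item[(b)] If $A\ne B$ in $\mathcal K$ and $A\xi=B\xi$ with $\xi\neq0$, then $\xi_1\xi_2=0$; so $A$ and $B$ have the same first or the same second column.
\item[(c)] $K^{(1)}V$ consists of the $(p,q)\in\mathcal Q$ with $|p|=1$ or $|q|=1$.
\item[(d)] If $F\in\operatorname{int}(K^{qc})$, then
\begin{equation}\label{eq:F}
|p_0|<1,\qquad |q_0|<1,\qquad p_0\times q_0=s .
\end{equation}
In particular $F\notin K^{(1)}$.
\item[(e)] $\mathcal Q\subset\operatorname{conv}\mathcal K$. Hence $|AV^{-1}|\le\Lambda$ for all $A\in\operatorname{conv}\mathcal Q$.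
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $|v_\pm|=|Hv_\pm|=1$ and $\det V=\det HV=s$, which gives $\mathcal K\subset\{|p|=|q|=1,p\times q=s\}$. If $|p|=1$ and $p\times q=s$, then $q=sp^\perp+\tau p$ with $\tau=p\cdot q$ and $|q|^2=s^2+\tau^2$; so $|q|=1$ means $\tau=\pm h$. Pairs with the same $\tau$ differ by a rotation, and both values occur in $\mathcal K$, one in each well, because
\[
v_-\cdot v_+=\frac{1-\sigma^2}{1+\sigma^2}=-Hv_-\cdot Hv_+\neq0 .
\]

(b) If $A=RB$ with a rotation $R$, then $RB\xi=B\xi\ne0$ forces $R=I$ and $A=B$. So $A,B$ are in different wells, and by (a) $|A\xi|^2-|B\xi|^2=\pm4h\,\xi_1\xi_2$. This is $0$.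

(c) By (b), two rank-one connected elements of $\mathcal K$ share a column. If they share the first column $p$, they are $(p,sp^\perp\pm hp)$, and their convex combinations are the $(p,sp^\perp+\tau p)$, $|\tau|\le h$, that is, the elements of $\mathcal Q$ with this $p$. The other case follows by the reflection.

(d) The functions $A\mapsto|Av_\pm|$ are convex and equal $1$ on $K$, so they are at most $1$ on $K^{qc}$. Suppose $|Fv_-|=1$. Let $S_t$ be the stretch by $t>1$ along $Fv_-$ and by $t^{-1}$ orthogonally. Then $\det(S_tF)=1$ and $|S_tFv_-|=t>1$, so $S_tF\notin K^{qc}$, while $S_tF\to F$ as $t\to1$; this contradicts that $F$ is an interior point. The case $|Fv_+|=1$ is the same with $v_+$ in place of $v_-$. Finally $p_0\times q_0=\det F\det V=s$, and $F\notin K^{(1)}$ by (c).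

(e) Let $(p,q)\in\mathcal Q$. Since $p\times q=s\ne0$, we have $q\ne0$, and the line $\{p+\lambda q:\lambda\in\mathbb R\}$ meets the closed unit disk in a segment that contains $p$ and has its endpoints on the unit circle. The determinant of $(p+\lambda q,q)$ is $s$ for all $\lambda$. So $(p,q)$ is a convex combination of matrices in $\mathcal Q$ with unit first column. In each of these we treat the second column in the same way, moving it along the line $\{q+\lambda p\}$. By (a) we end in $\mathcal K$. Now $\operatorname{conv}\mathcal Q\subset\operatorname{conv}\mathcal K=(\operatorname{conv}K)V$, and $|\cdot|\le\Lambda$ on $\operatorname{conv}K$.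
\end{proof}

\begin{remark}\label{rem:zeta}
Let $F\in\operatorname{int}(K^{qc})$. Assumption (i) of the introduction already gives $\zeta_2\ge\Lambda$ and $\zeta_1\le\Lambda^{-1}$. Indeed the limit $u$ satisfies $\zeta_1|x-y|\le|u(x)-u(y)|\le\zeta_2|x-y|$. If $Du\in SO(2)$ a.e., then $u$ is holomorphic with $|u'|=1$, hence affine, and $F\in SO(2)$, contrary to \eqref{eq:F}. So $Du\in SO(2)H$ on a set of positive measure, and at a point of differentiability in this set the singular values of $Du$ are $\Lambda$ and $\Lambda^{-1}$.
\end{remark}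

\section{The mechanism on a symmetric datum}\label{sec:sym}

By Lemma~\ref{lem:coords}(c), to reduce a datum satisfying \eqref{eq:F} to first-order laminates without error it is enough to find a piecewise affine map which equals $\tilde Fx$ on the boundary of some polygon and has gradients with
\[
|p|=1,\qquad |q|<1,\qquad p\times q=s .
\]
The condition $|p|=1$ says that each horizontal chord is mapped to a path with unit speed. The affine map shortens it by the factor $|p_0|<1$, so the path has to be folded. This section explains, to leading order in a small parameter, how the folding is arranged for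
\[
p_0=(\cos\omega,0),\qquad q_0=(0,s/\cos\omega),\qquad 0<\omega<\tfrac\pi2,\quad s<\cos\omega .
\]
The exact statements are in the next section, and nothing here is used there.

\emph{The usual fold.} The unit vectors $p_\pm=e(\pm\omega)$ have average $p_0$, and $p_\pm\times q_0=s$. So we may fold with gradients $(p_\pm,q_0)$. But $(p_+,q_0)-(p_0,q_0)=(p_+-p_0)\otimes e_1$, so such a piece fits the affine map only across a vertical line. The region never closes at the top and the bottom. This is the mismatch of Section~\ref{sec:heur}.

\emph{Opening and closing by a tilt.} Replace $p_+$ by $e(\omega+2\phi)$ with $\phi$ small. Across the line $x_1=-k(1+x_2)$, which starts at $(0,-1)$, the affine map can be joined to the gradient $(p,\,q_0+k(p-p_0))$. With $p=e(\omega+2\phi)$ the determinant of this gradient is required to be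
\[
\frac{s\cos(\omega+2\phi)}{\cos\omega}+k\cos\omega\,\sin(\omega+2\phi)= s ,\qquad\text{so}\qquad k\approx\frac{2s\,\phi}{\cos^2\omega}.
\]
Hence a positive tilt lets the region open to the left at the bottom, and a negative tilt $-2\psi$ lets it close at the top, with slope $k'\approx 2s\psi/\cos^2\omega$.

\emph{The price is a delay.} Fold with $e(\omega+2\phi)$ and the unchanged $e(-\omega)$. To realize the displacement $Lp_0$ these directions need the total length
\[
L\,\frac{\cos\omega\,\bigl(\sin\omega+\sin(\omega+2\phi)\bigr)}{\sin(2\omega+2\phi)}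
= L\,\frac{\cos\omega\cos\phi}{\cos(\omega+\phi)}\approx L\,(1+\phi\tan\omega).
\]
At height $x_2$ the distance from the left boundary to the axis $x_1=0$ is $L=k(1+x_2)$. So the unit-speed path reaches the image $x_2q_0$ of the axis too late, by $E(1+x_2)$ with $E\approx 2s\,\phi^2\tan\omega/\cos^2\omega$. Near the top, where the tilt is negative, it arrives too early, by about $2s\,\psi^2\tan\omega/\cos^2\omega$ times $1-x_2$.

\emph{The delay is harmless if it is odd.} Continue the map from the image of the axis to the right half by $U(-x)=-U(x)$. This is consistent if the delay at height $-x_2$ is minus the delay at height $x_2$. Both rates are quadratic in the tilt, so $\psi\approx\phi$ balances them.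

\emph{Joining the two tilts.} In a middle layer $|x_2|<t_*$ the path uses successively the directions $e(\omega+2\phi)$ and $e(\omega-2\psi)$, the first with decreasing and the second with increasing length, and then $e(-\omega)$. On the pieces with direction $p_-=e(-\omega)$ the second column differs from $q_0$ by a multiple of $p_-$, so the determinant is $s$ automatically. One further new gradient appears, with first column $e(\omega-2\psi)$, whose determinant we did not arrange. But the determinant is a null Lagrangian, its total over the region is prescribed by the boundary values, and all other pieces have determinant $s$; so this gradient has determinant $s$ too.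

\emph{What has to be checked.} The left corner of the region lies at the height $t_*$ with $k(1+t_*)=k'(1-t_*)$. So we need $k'>k$, which the leading order does not decide. In the next section a monotonicity argument gives $k'>k$ in all cases; here it gives $t_*\approx\phi/\sin2\omega$. The layer therefore is thin, and the first leg, of length about $j=k\cdot\frac12\approx s\phi/\cos^2\omega$, has to disappear within it: the length $a$ of this leg has slope
\[
a'\approx-\frac{j}{2t_*}\approx-s\tan\omega ,
\]
which is bounded but not small. It enters the new gradient multiplied by $e(\omega+2\phi)-e(\omega-2\psi)=O(\phi)$, so all gradients stay close to $(p_\pm,q_0)$ and satisfy $|q|<1$. This is where $|q_0|<1$ is needed: it leaves room for a small change of $q$.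

\section{The exact map}\label{sec:exact}

We now carry out the plan of Section~\ref{sec:sym} for a general datum. Steps 1--3 choose the directions and the two tilts, Step 4 defines the map, and Steps 5--6 compute its gradients.

\begin{proposition}\label{prop:exact}
Let $\tilde F=(p_0,q_0)$ satisfy \eqref{eq:F} and let $\eta_0>0$. There are an open parallelogram $P$ centered at $0$ and a Lipschitz map $U:\mathbb R^2\to\mathbb R^2$, with $U(x)=\tilde Fx$ outside $P$, which is affine on each of finitely many (eleven) convex polygons subdividing $P$ and has there gradients with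
\[
|p|=1,\qquad |q|<1,\qquad p\times q=s .
\]
Moreover $\det\ge(1-\eta_0)s$ on the convex hull of these gradients and $\tilde F$.
\end{proposition}

\begin{proof}
\textbf{Step 1: angles.} Hypotheses and conclusions are invariant under rotations of the image, and $p_0\neq0$ since $p_0\times q_0=s$. So we may assume $p_0=\mu e(0)$ with $0<\mu<1$. The line $p_0+\mathbb Rq_0=\{p:p\times q_0=s\}$ passes through the interior of the unit disk, so it meets the unit circle at $p_\pm=p_0+\lambda_\pm q_0$ with $\lambda_-<0<\lambda_+$. As $p_0\times p_\pm=\lambda_\pm s$, we can write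
\[
p_+=e(\theta_+),\qquad p_-=e(-\theta_-),\qquad \theta_\pm\in(0,\pi).
\]
Since $\sin(\theta_++\theta_-)=p_-\times p_+=(\lambda_+-\lambda_-)s>0$, we have $\theta_++\theta_-<\pi$. Put
\[
\omega=\tfrac12(\theta_++\theta_-)\in(0,\tfrac\pi2),\qquad\chi=\tfrac12(\theta_--\theta_+),
\]
so $|\chi|<\omega$, $\theta_+=\omega-\chi$, $\theta_-=\omega+\chi$. The linear functional $\nu(p)=(p\times q_0)/s$ equals $1$ at the independent vectors $p_\pm$, and so does $p\mapsto p\cdot e(-\chi)/\cos\omega$. Hence
\[
\nu(e(\theta))=\frac{\cos(\theta+\chi)}{\cos\omega},\qquad\text{and }\nu(p_0)=1\text{ gives }\ \mu=\frac{\cos\omega}{\cos\chi}.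
\]

\textbf{Step 2: the tilted directions.} Choose $\phi_0\in(0,\pi)$ so small that $\theta_++2\phi$ and $2\omega+2\phi$ stay in $(0,\pi)$ for $|\phi|<\phi_0$; then also $0<\omega+\phi<\frac\pi2$. For these $\phi$ let $P_\phi=e(\theta_++2\phi)$. The slope of the line across which the direction $P_\phi$ can be joined to $\tilde F$ will be
\[
\kappa(\phi)=\frac{s(1-\nu(P_\phi))}{\mu\sin(\theta_++2\phi)}=\frac{2s\,\sin(\omega+\phi)\sin\phi}{\mu\cos\omega\,\sin(\theta_++2\phi)} ,
\]
where we used $\cos\omega-\cos(\omega+2\phi)=2\sin(\omega+\phi)\sin\phi$. Write $p_0=\alpha_\phi P_\phi+\beta_\phi p_-$. Taking cross products with $p_-$ and with $P_\phi$,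
\[
\alpha_\phi=\frac{\mu\sin\theta_-}{\sin(2\omega+2\phi)}>0,\qquad \beta_\phi=\frac{\mu\sin(\theta_++2\phi)}{\sin(2\omega+2\phi)}>0 .
\]
The relative delay is $d(\phi)=\alpha_\phi+\beta_\phi-1$. Since $\sin\theta_-+\sin(\theta_++2\phi)=2\sin(\omega+\phi)\cos(\phi-\chi)$,
\[
d(\phi)=\frac{\cos\omega\cos(\phi-\chi)}{\cos\chi\cos(\omega+\phi)}-1
=\frac{\cos\omega\cos(\phi-\chi)-\cos\chi\cos(\omega+\phi)}{\cos\chi\cos(\omega+\phi)}=\frac{\sin\phi\,\sin\theta_-}{\cos\chi\cos(\omega+\phi)} ;
\]
in the last step the terms with $\cos\phi$ cancel and $\cos\omega\sin\chi+\cos\chi\sin\omega=\sin\theta_-$. Both $\kappa$ and $d$ have the sign of $\phi$, so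
\[
E(\phi)=\kappa(\phi)d(\phi)>0\quad\text{for }\phi\ne0,\qquad E(0)=0 .
\]
The quotient
\[
\rho(\phi)=\frac{\kappa(\phi)}{d(\phi)}=\frac{s\cos\chi}{\mu\cos\omega\sin\theta_-}\cdot\frac{\sin(2\omega+2\phi)}{\sin(\theta_++2\phi)}
\]
extends continuously to $\phi=0$, is positive, and is \emph{strictly decreasing}: its logarithmic derivative is $2\cot(2\omega+2\phi)-2\cot(\theta_++2\phi)<0$, because $\theta_+<2\omega$ and $\cot$ decreases on $(0,\pi)$.

\textbf{Step 3: balancing the delays.} Given $\psi_1\in(0,\phi_0)$, if $\phi>0$ is so small that $E(\phi)<E(-\psi_1)$, then $E(-\psi)=E(\phi)$ for some $\psi\in(0,\psi_1)$, by the intermediate value theorem. Let $\psi=\psi(\phi)$ be the smallest positive solution, which exists since $E$ is continuous and $E(0)=0<E(\phi)$; then $\psi\to0$ as $\phi\to0$. Put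
\[
p_A=P_\phi,\quad p_B=P_{-\psi},\quad E=E(\phi)=E(-\psi),\quad k=\kappa(\phi)>0,\quad k'=-\kappa(-\psi)>0 .
\]
From $E=\rho(\phi)d(\phi)^2=\rho(-\psi)d(-\psi)^2$ and $\rho(-\psi)>\rho(\phi)$ we get $|d(-\psi)|<d(\phi)$, hence $k=E/d(\phi)<E/|d(-\psi)|=k'$. Therefore
\[
t_*=\frac{k'-k}{k'+k}\in(0,1).
\]
With the positive numbers $j=k\alpha_\phi$, $i=k\beta_\phi$, $j'=k'\alpha_{-\psi}$, $i'=k'\beta_{-\psi}$ we have
\begin{equation}\label{eq:legs}
kp_0=jp_A+ip_-,\quad j+i-k=E;\qquad k'p_0=j'p_B+i'p_-,\quad j'+i'-k'=-E ;
\end{equation}
for the last equation note that $k'd(-\psi)=-\kappa(-\psi)d(-\psi)=-E$.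

\textbf{Step 4: definition of $U$.} Let $l(t)=k(1+t)$ on $[-1,t_*]$ and $l(t)=k'(1-t)$ on $[t_*,1]$; at $t_*$ both equal $\frac{2kk'}{k+k'}$. Let
\[
P=\{|x_2|<1,\ -l(x_2)<x_1<l(-x_2)\} .
\]
Since $l$ is concave, this is a convex, centrally symmetric quadrilateral with vertices $(0,\pm1)$ and $\pm(-l(t_*),t_*)$, hence a parallelogram. See Figure~\ref{fig:P}. Let $a,b,m\ge0$ be the continuous functions on $[-1,1]$ with
\begin{itemize}
\item $a=j(1+t)$, $b=0$, $m=i(1+t)$ on $[-1,-t_*]$;
\item $a=0$, $b=j'(1-t)$, $m=i'(1-t)$ on $[t_*,1]$;
\item $a,b,m$ affine on $[-t_*,t_*]$.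
\end{itemize}
By \eqref{eq:legs},
\begin{equation}\label{eq:closing}
a\,p_A+b\,p_B+m\,p_-=l\,p_0\qquad\text{on }[-1,1] ;
\end{equation}
on the middle interval both sides are affine and agree at the endpoints. The delay $\Delta=a+b+m-l$ equals $E(1+t)$ on $[-1,-t_*]$ and $-E(1-t)$ on $[t_*,1]$, and it is affine in between. So $\Delta$ \emph{is odd}. As $a+b+m\ge0$, we have $\Delta(t)\ge-l(t)$, and by oddness $\Delta(t)\le l(-t)$.

For $x\in\overline P$ with $x_1\le\Delta(x_2)$ follow the unit-speed path which starts at the point $\tilde F(-l(x_2),x_2)$ at parameter $-l(x_2)$ and has direction $p_A$ for length $a(x_2)$, then $p_B$ for length $b(x_2)$, then $p_-$ for length $m(x_2)$. Let $U(x)$ be its position at parameter $x_1$. The path ends at parameter $\Delta(x_2)$, and by \eqref{eq:closing} its endpoint is $-lp_0+x_2q_0+lp_0=x_2q_0$. For $x\in\overline P$ with $x_1\ge\Delta(x_2)$ put $U(x)=-U(-x)$; the point $-x$ has first coordinate $-x_1\le-\Delta(x_2)=\Delta(-x_2)$, so $U(-x)$ is already defined. If $x_1=\Delta(x_2)$, then $-x=(\Delta(-x_2),-x_2)$ and $-U(-x)=x_2q_0$,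 so the definitions agree and $U$ is continuous. By construction $U=\tilde Fx$ on the left part of $\partial P$, and by oddness on all of it. Extend $U$ by $\tilde Fx$.

In each of the layers $x_2<-t_*$, $|x_2|<t_*$, $x_2>t_*$ the starting point and all breakpoints are affine in $x_2$. So $U$ is affine on each piece, and the pieces are convex polygons bounded by affine graphs. On the $p_-$-pieces $U=x_2q_0+(x_1-\Delta(x_2))p_-$ to the left of $x_1=\Delta(x_2)$, and, since $\Delta$ is odd, the same formula holds to the right; so in each layer the left and the right $p_-$-pieces merge. This gives $3+5+3=11$ pieces.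

\begin{figure}[t]
\centering
\begin{tikzpicture}[x=3.6cm,y=2.9cm]
\draw[thick] (0,-1)--(-1.152,0.28)--(0,1)--(1.152,-0.28)--cycle;
\draw (-0.648,-0.28)--(1.152,-0.28);
\draw (-1.152,0.28)--(0.648,0.28);
\draw (0,-1)--(-0.324,-0.28)--(-1.152,0.28);
\draw (-0.324,-0.28)--(-0.648,0.28)--(0,1);
\draw (0,-1)--(0.648,-0.28)--(0.324,0.28)--(0,1);
\draw (0.324,0.28)--(1.152,-0.28);
\draw[dashed] (0,-1)--(0.072,-0.28)--(-0.072,0.28)--(0,1);
\node at (-0.33,-0.44) {\scriptsize $p_A$};
\node at (0.66,-0.42) {\scriptsize $p_B$};
\node at (0.22,-0.42) {\scriptsize $p_-$};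
\node at (-0.66,-0.14) {\scriptsize $p_A$};
\node at (-0.74,0.14) {\scriptsize $p_B$};
\node at (0.2,0) {\scriptsize $p_-$};
\node at (0.74,-0.14) {\scriptsize $p_B$};
\node at (0.66,0.14) {\scriptsize $p_A$};
\node at (-0.66,0.42) {\scriptsize $p_B$};
\node at (-0.22,0.42) {\scriptsize $p_-$};
\node at (0.33,0.44) {\scriptsize $p_A$};
\node[right] at (1.17,0.28) {\scriptsize $x_2=t_*$};
\node[right] at (1.17,-0.28) {\scriptsize $x_2=-t_*$};
\draw[dotted] (0.648,0.28)--(1.17,0.28);
\end{tikzpicture}
\caption{The parallelogram $P$ and the eleven pieces of $U$ (schematic, not to scale). Each label is the first column $p=\partial_1U$ on the piece. Along every horizontal chord $U$ runs with unit speed through the labeled directions from left to right. The dashed line is $x_1=\Delta(x_2)$, where $U=x_2q_0$; it is mapped to itself by $x\mapsto-x$. Outside $P$ the map is $\tilde Fx$.}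
\label{fig:P}
\end{figure}

\textbf{Step 5: the gradients.} By oddness of $U$ the right part has the same gradients as the left part, where we find the following.
\begin{itemize}
\item \emph{$p_A$-pieces} ($x_2<t_*$, $l'=k$): $U=-lp_0+x_2q_0+(x_1+l)p_A$, so the second column is $q_A=q_0+k(p_A-p_0)$. As $p_A\times p_0=-\mu\sin(\theta_++2\phi)$, the definition of $\kappa$ gives
\[
p_A\times q_A=s\nu(p_A)+k\mu\sin(\theta_++2\phi)=s .
\]
\item \emph{$p_B$-piece in the top layer} ($a=0$, $l'=-k'$): $U=-lp_0+x_2q_0+(x_1+l)p_B$, so $q_B=q_0-k'(p_B-p_0)$ and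
\[
p_B\times q_B=s\nu(p_B)+k'\,p_B\times p_0=s\nu(p_B)+\kappa(-\psi)\,\mu\sin(\theta_+-2\psi)=s .
\]
\item \emph{$p_-$-pieces:} $q=q_0-\Delta'p_-$, so $p_-\times q=s\nu(p_-)=s$.
\item \emph{$p_B$-piece in the middle layer:} $U=-lp_0+x_2q_0+ap_A+(x_1+l-a)p_B$, so the second column is
\[
\hat q=q_0+k(p_B-p_0)+a'(p_A-p_B),\qquad a'=-\frac{j(1-t_*)}{2t_*}.
\]
\end{itemize}
The two $p_B$-pieces of the middle layer, left and right, have positive area and equal gradients $(p_B,\hat q)$; all other pieces have determinant $s$. Since $U-\tilde Fx\in W^{1,\infty}_0(P)$ and $\det$ is a null Lagrangian, $\int_P\det DU=s|P|$. Hence also $p_B\times\hat q=s$.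

\textbf{Step 6: smallness.} Let $\phi\to0$. Then $\psi,k,k',E\to0$, so $q_A,q_B\to q_0$. The identity $p_B\times\hat q=s$ reads
\[
a'\,(p_B\times p_A)=s-p_B\times q_0+k\,p_B\times p_0,\qquad p_B\times p_A=\sin(2\phi+2\psi).
\]
On the right, $s-p_B\times q_0=s(1-\nu(p_B))=O(\psi)$ and $k=O(\phi)$. So $a'$ stays bounded, $a'(p_A-p_B)\to0$, and $\hat q\to q_0$. On the outer layers $\Delta'=E\to0$. On the middle layer $\Delta$ goes from $E(1-t_*)$ to $-E(1-t_*)$, so
\[
|\Delta'|=E\,\frac{1-t_*}{t_*}=\frac{2|a'|E}{j}=2|a'|\,\frac{d(\phi)}{\alpha_\phi}\to0,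
\]
since $\alpha_\phi\to\mu\sin\theta_-/\sin2\omega>0$. Thus all gradients converge to the two matrices $(p_+,q_0)$ and $(p_-,q_0)$. As $|q_0|<1$, we have $|q|<1$ on all pieces for small $\phi$. The segment between $(p_+,q_0)$ and $(p_-,q_0)$ contains $\tilde F$, and $\det=s$ on it. By continuity $\det\ge(1-\eta_0)s$ on the convex hull of the gradients and $\tilde F$ for small $\phi$.
\end{proof}

\section{Inner laminates}\label{sec:inner}

On a piece with gradient $(p,q)$, $|p|=1$, $q=sp^\perp+\tau p$, $|\tau|<h$, we oscillate $q$ between $sp^\perp\pm hp$. This is done by adding $pf$ with a scalar function $f$ which is a sawtooth in $x_2$. For any scalar $f$ the gradient becomes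
\begin{equation}\label{eq:pf}
\bigl((1+\partial_1f)p,\ q+(\partial_2f)p\bigr),\qquad\text{with determinant } s(1+\partial_1f).
\end{equation}
So cutting off the sawtooth with a small slope changes the determinant only a little. This keeps the map invertible, which is required in $\mathcal B_F$. The maps must also be smooth, so we mollify: the interfaces of $U$ at scale $\delta$, and the sawtooth of period $\delta$ at the finer scale $\delta^2$, so that the gradient leaves $\mathcal K$ only on a set of measure of order $\delta$.

\begin{lemma}\label{lem:block}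
Let $\tilde F=(p_0,q_0)\in\mathcal Q$, let $P$ be an open parallelogram centered at $0$, and let $U$ be a Lipschitz map with $U=\tilde Fx$ outside $P$, affine on finitely many convex polygons subdividing $P$, with gradients there satisfying $|p|=1$, $|q|<1$, $p\times q=s$. Suppose $\det\ge(1-\eta_0)s$ on the convex hull $\mathcal G$ of these gradients and $\tilde F$, for some $\eta_0\in(0,1)$. Let $0<\eta_1<\frac12$. There are $C>0$ and $\delta_0\in(0,\frac12)$ such that for every $\delta\in(0,\delta_0)$ there is $w_\delta\in C^\infty(\mathbb R^2;\mathbb R^2)$ with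
\begin{enumerate}
\item[(i)] $w_\delta=\tilde Fx$ outside a compact subset of $P$;
\item[(ii)] $Dw_\delta$ has distance at most $\eta_1$ from $\operatorname{conv}\mathcal Q$, and $\det Dw_\delta\ge s\min\{1-\eta_0,1-\eta_1\}$;
\item[(iii)] $|\{x\in P:Dw_\delta\notin\mathcal K\}|\le C\delta$ and $\int_P|D^2w_\delta|\le C/\delta$.
\end{enumerate}
\end{lemma}

For $F\in\operatorname{int}(K^{qc})$ the lemma applies with $U,P$ from Proposition~\ref{prop:exact}. For first-order data with $|p_0|=1$, $|q_0|<1$, $p_0\times q_0=s$ it applies with $U=\tilde Fx$, a single piece, and $P$ any parallelogram centered at $0$.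

\begin{proof}
Let $\varrho_\tau$ be a radial smooth mollifier supported in $\overline B_\tau$. Convolution with it preserves affine functions.

\emph{Mollifying $U$.} Let $B_{r_P}\subset P$, $N=2/r_P$, and $\delta_0\le\frac1{2N}$. Since $P$ is convex, $(1-N\delta)P+N\delta B_{r_P}\subset P$, so $\operatorname{dist}((1-N\delta)P,\partial P)\ge2\delta$. Let
\[
\hat U(x)=(1-N\delta)\,U\!\left(\frac{x}{1-N\delta}\right),\qquad \bar w=\hat U*\varrho_\delta .
\]
Then $\bar w=\tilde Fx$ outside the closed $\delta$-neighborhood of $(1-N\delta)P$, a compact subset of $P$. Also $D\bar w\in\mathcal G\subset\operatorname{conv}\mathcal Q$, so $\det D\bar w\ge(1-\eta_0)s$. We have $|D^2\bar w|\le C/\delta$, and $D^2\bar w$ is supported in the $\delta$-neighborhood of finitely many segments, so $\int|D^2\bar w|\le C$. Finally $\bar w=\hat U$ at points of a scaled piece $T=(1-N\delta)T_i$ with distance more than $\delta$ from $\partial T$.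

\emph{The sawtooth on a piece.} Let $(p,q)$, $q=sp^\perp+\tau p$, be the gradient on $T$; as $|q|<1$, $|\tau|<h$. Let $g\ge0$ be the $1$-periodic Lipschitz function with $g(0)=0$,
\[
g'=h-\tau\ \text{ on }(0,\lambda),\qquad g'=-h-\tau\ \text{ on }(\lambda,1),\qquad\lambda=\frac{h+\tau}{2h}\in(0,1);
\]
it is periodic because $\lambda(h-\tau)-(1-\lambda)(h+\tau)=0$. Its maximum is $\frac{h^2-\tau^2}{2h}\le\frac12$. Put
\[
f(x)=\min\bigl\{\delta g(x_2/\delta),\ \eta_1(\operatorname{dist}(x,\partial T)-2\delta)_+\bigr\}\ \text{in }T,\qquad f=0\ \text{elsewhere},\qquad \tilde f=f*\varrho_{\delta^2}.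
\]
Then $f$ is Lipschitz and vanishes within distance $2\delta$ of $\partial T$. Almost everywhere $\nabla f$ is either $(0,g'(x_2/\delta))$ or has norm at most $\eta_1$. As $0\in[-h-\tau,h-\tau]$, it lies in the convex set $\{0\}\times[-h-\tau,h-\tau]+\overline B_{\eta_1}$. Hence $\nabla\tilde f$ lies in this set, and $|\partial_1\tilde f|\le\eta_1$. Since $\delta<\frac12$, we have $\delta^2<\frac12\delta$ and $\operatorname{supp}\tilde f\subset\{x\in T:\operatorname{dist}(x,\partial T)\ge\frac32\delta\}$; near this set $\bar w$ is affine with gradient $(p,q)$.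

\emph{Definition and property (ii).} Let $w_\delta=\bar w+\sum_Tp_T\tilde f_T$, the sum over the scaled pieces. Property (i) holds. Off the supports of the $\tilde f_T$ we have $Dw_\delta=D\bar w$. On $\operatorname{supp}\tilde f_T$ the gradient and the determinant are given by \eqref{eq:pf} with $f=\tilde f$, so $\det Dw_\delta\ge(1-\eta_1)s$. Choose $b\in[-h-\tau,h-\tau]$ with $|(\partial_1\tilde f,\partial_2\tilde f-b)|\le\eta_1$. Then $Dw_\delta$ differs from $(p,q+bp)$ by $p\otimes(\partial_1\tilde f,\partial_2\tilde f-b)$, which has norm at most $\eta_1$. Since $p\times(q+bp)=s$ and $|q+bp|^2=s^2+(\tau+b)^2\le s^2+h^2=1$, the matrix $(p,q+bp)$ is in $\mathcal Q$.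

\emph{Property (iii).} Let $N_1=3+\frac1{2\eta_1}$, and let $G_T$ be the set of $x\in T$ with $\operatorname{dist}(x,\partial T)\ge N_1\delta$ for which $x_2$ has distance more than $\delta^2$ from the kinks of $g(\cdot/\delta)$. If $x\in G_T$ and $y\in\overline B_{\delta^2}(x)$, then $y\in T$ and
\[
\eta_1(\operatorname{dist}(y,\partial T)-2\delta)\ge\eta_1(N_1\delta-\delta^2-2\delta)\ge\tfrac\delta2\ge\delta g(y_2/\delta).
\]
So $f=\delta g(\cdot/\delta)$ on this ball, and it is affine there. Therefore, on $G_T$, $D^2\tilde f=0$ and $\nabla\tilde f=(0,\pm h-\tau)$, that is, $Dw_\delta=(p,sp^\perp\pm hp)\in\mathcal K$. The set $P\setminus\bigcup_TG_T$ has measure at most $C\delta$: the $N_1\delta$-neighborhoods of the $\partial T$ and the set $P\setminus(1-N\delta)P$ contribute $C\delta$, and each of the at most $C/\delta$ kink lines contributes $C\delta^2$. This is the first bound in (iii). Finally $|D^2\tilde f|\le C\operatorname{Lip}(f)\,\delta^{-2}\le C\delta^{-2}$, and in $P$ the matrix field $D^2\tilde f$ vanishes outside this set. So $\int_P|D^2w_\delta|\le C+C\delta\cdot\delta^{-2}\le C/\delta$.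
\end{proof}

\section{Tiling: proof of Theorem~\ref{thm:main}}\label{sec:proof}

The block of Lemma~\ref{lem:block} lives on a fixed parallelogram. We fill $\Omega'$ with scaled copies, the smaller the closer they are to the boundary, and choose the parameter $\delta$ in each copy according to its size.

\begin{proposition}\label{prop:upper}
Let $\zeta_1<\Lambda^{-1}$, $\zeta_2>\Lambda$, $\det F=1$, and suppose that for every $\eta_0\in(0,1)$ there are $P,U$ as in Lemma~\ref{lem:block}. Then $m_\epsilon\le C\epsilon^{1/2}$ for all $\epsilon\in(0,1]$, with $C$ independent of $\epsilon$.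
\end{proposition}

\begin{proof}
\emph{Choice of $\eta_0,\eta_1$.} Let $A$ have distance at most $\eta_1$ from $\operatorname{conv}\mathcal Q$ and $\det A\ge s\min\{1-\eta_0,1-\eta_1\}$, and let $B=AV^{-1}$. By Lemma~\ref{lem:coords}(e), $|B|\le\Lambda+\eta_1|V^{-1}|$, and $\det B\ge\min\{1-\eta_0,1-\eta_1\}$. In dimension two $|B^{-1}|=|B|/\det B$. As $\Lambda<\zeta_2$ and $\Lambda<\zeta_1^{-1}$, we can fix $\eta_0,\eta_1$ so small that for all such $B$
\begin{equation}\label{eq:B}
|B|\le\zeta_2'<\zeta_2,\qquad |B^{-1}|\le(\zeta_1')^{-1}<\zeta_1^{-1}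
\end{equation}
with fixed $\zeta_1',\zeta_2'$. The strict inequalities in the hypothesis are used here. Take $U,P$ for this $\eta_0$, and $w_\delta,\delta_0$ from Lemma~\ref{lem:block}.

\emph{The tiles.} Write $P=L((-\frac12,\frac12)^2)$ with a linear map $L$. The set $G=L^{-1}\Omega'$ is a bounded Lipschitz domain, so $|\{x\in G:\operatorname{dist}(x,\partial G)<r\}|\le Cr$ for all $r>0$. Let $\mathcal W$ be the family of maximal half-open dyadic squares $S$ of side at most $1$ with $\overline{3S}\subset G$, where $3S$ is the concentric square of three times the side. They are disjoint, and they cover $G$ because sufficiently small dyadic squares around a given point of $G$ satisfy the condition. If $S\in\mathcal W$ has side $2^{-j}$ with $j\ge1$, its parent $\hat S$ has $\overline{3\hat S}\not\subset G$, so $S$ lies within distance $C2^{-j}$ of $\partial G$. Comparing areas, there are at most $C2^{-j}/4^{-j}=C2^j$ such squares. There are at most $|G|$ squares of side $1$. The interior of $LS$ is a tile $x_S+r_SP$ with $r_S=2^{-j}$, and the tiles cover $\Omega'$ up to a null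 set.

\emph{The map.} Fix $\epsilon\in(0,1]$. Call a tile \emph{used} if $\delta_S=(\epsilon/r_S)^{1/2}<\delta_0$. On used tiles put
\[
\tilde u(x)=\tilde Fx_S+r_S\,w_{\delta_S}\!\left(\frac{x-x_S}{r_S}\right),
\]
and elsewhere, also outside $\Omega'$, put $\tilde u=\tilde Fx$. Used tiles have $r_S>\epsilon/\delta_0^2$, so there are finitely many. Hence $\tilde u\in C^\infty(\mathbb R^2;\mathbb R^2)$, and $\tilde u=\tilde Fx$ outside a compact subset of $\Omega'$.

\emph{Admissibility.} The smooth map $\Phi(z)=\tilde u(V^{-1}z)$ satisfies $|D\Phi|\le\zeta_2'$ and $|(D\Phi)^{-1}|\le(\zeta_1')^{-1}$, by \eqref{eq:B}; where $\tilde u=\tilde Fx$ this holds since $\tilde F\in\mathcal Q$ and $\det\tilde F=s$. By Hadamard's global inverse function theorem $\Phi$ is a diffeomorphism of $\mathbb R^2$, and by the mean value inequality on $\mathbb R^2$, $\operatorname{Lip}(\Phi)\le\zeta_2'<\zeta_2$ and $\operatorname{Lip}(\Phi^{-1})\le(\zeta_1')^{-1}<\zeta_1^{-1}$. Since $\Phi=Fz$ near $\partial\Omega$, the restriction $u=\Phi|_\Omega$ is in $\mathcal B_F\cap W^{2,1}(\Omega)$.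

\emph{Energy.} We compute in the variable $x$; the change of variables $z=Vx$ affects only constants. The function $\operatorname{dist}(Du,K)$ is bounded and vanishes where $D\tilde u\in\mathcal K$. On a used tile of size $r$ we have $D^2\tilde u=r^{-1}(D^2w_\delta)((\cdot-x_S)/r)$, so by Lemma~\ref{lem:block}(iii) it contributes at most
\[
C\Bigl(\delta r^2+\epsilon\,\frac r\delta\Bigr)\Big|_{\delta=(\epsilon/r)^{1/2}}=2C\,\epsilon^{1/2}r^{3/2}.
\]
On unused tiles $D^2u=0$ and $\operatorname{dist}(Du,K)$ is constant. Unused tiles with $j\ge1$ have size at most $\epsilon/\delta_0^2$ and lie in the image under $L$ of $\{x\in G:\operatorname{dist}(x,\partial G)<C\epsilon\}$; together they contribute at most $C\epsilon$. Tiles with $j=0$ are unused only if $\epsilon\ge\delta_0^2$, and then together they contribute at most $C\le C\delta_0^{-2}\epsilon$. Altogether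
\[
m_\epsilon\le C\epsilon+C\sum_{j\ge0}2^j\,\epsilon^{1/2}\,2^{-3j/2}=C\epsilon+C\epsilon^{1/2}\sum_{j\ge0}2^{-j/2}\le C\epsilon^{1/2}.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $F\in\operatorname{int}(K^{qc})$. Then \eqref{eq:F} holds, and Proposition~\ref{prop:exact} provides $P,U$ as in Lemma~\ref{lem:block} for every $\eta_0\in(0,1)$. By Proposition~\ref{prop:upper}, $m_\epsilon/\epsilon\le C\epsilon^{-1/2}$. If $m_\epsilon/\epsilon\ge c'\epsilon^{-2/3}$ held for all $\epsilon<\epsilon_0$, we would get $c'\le C\epsilon^{1/6}$ for all small $\epsilon$, which is impossible.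
\end{proof}

\section{Lower bounds: proof of Theorem~\ref{thm:compl}}\label{sec:lower}

Let $u\in\mathcal B_F\cap W^{2,1}(\Omega)$ and $(p,q)=(Du)V$. Since $|Du|\le\zeta_2$, comparing $Du$ with the nearest matrix in $K$ gives
\begin{equation}\label{eq:dist}
\bigl||p|-1\bigr|,\ \bigl||q|-1\bigr|\le\operatorname{dist}(Du,K),\qquad |p\times q-s|\le C\operatorname{dist}(Du,K).
\end{equation}
Constants $c,C$ in this section do not depend on $u$ and $\epsilon$.

\subsection{First-order laminates}

Let $F\in K^{(1)}\setminus K$. By Lemma~\ref{lem:coords}(a),(c) and the reflection of Section~\ref{sec:coords} we may assume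
\[
|p_0|=1,\qquad q_0=sp_0^\perp+t_0p_0,\qquad |t_0|<h,\qquad\text{hence }|q_0|<1 ;
\]
the strict inequality $|t_0|<h$ expresses that $F\notin K$.

\emph{Upper bound.} Apply Proposition~\ref{prop:upper} with the one-piece map $U=\tilde Fx$; then $\mathcal G=\{\tilde F\}$ and $\det=s$ on it.

\emph{Lower bound.} The idea is that $p\cdot p_0$ can exceed $1$ only at a cost, which forces $w=(\tilde u-\tilde Fx)\cdot p_0$ to be small, while the well condition forces $|\partial_2w|$ to be bounded below on average. A small function with large derivative has large second derivatives.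

Let $u\in\mathcal B_F\cap W^{2,1}(\Omega)$ and $\mathcal E=I_\epsilon(u)$. Extend $v=\tilde u-\tilde Fx$ by $0$ to a Lipschitz function with compact support, and let $w=v\cdot p_0$. In $\Omega'$ we have $\partial_1w=p\cdot p_0-1\le|p|-1$, and $\int\partial_1w=0$. So by \eqref{eq:dist}
\[
\int|\partial_1w|=2\int(\partial_1w)_+\le C\mathcal E,\qquad \int|w|\le C\mathcal E ,
\]
the second by integration along horizontal lines. From $|p-p_0|^2=(|p|^2-1)-2\partial_1w$ we get $\int_{\Omega'}|p-p_0|^2\le C\mathcal E$ and $\int_{\Omega'}|p-p_0|\le C\mathcal E^{1/2}$. Next, $|q|^2=(q\cdot p_0)^2+(p_0\times q)^2$ and $|p_0\times q-s|\le|p-p_0||q|+|p\times q-s|$. Together with \eqref{eq:dist} and $h^2=1-s^2$,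
\[
\bigl||q\cdot p_0|-h\bigr|\le\frac1h\bigl|(q\cdot p_0)^2-h^2\bigr|\le C\bigl(\operatorname{dist}(Du,K)+|p-p_0|\bigr).
\]
Since $\partial_2w=q\cdot p_0-t_0$ in $\Omega'$,
\begin{equation}\label{eq:d2w}
\int_{\Omega'}|\partial_2w|\ge(h-|t_0|)\,|\Omega'|-C(\mathcal E+\mathcal E^{1/2}),
\end{equation}
and $h-|t_0|>0$.

We now interpolate. Let $g$ be Lipschitz with compact support in $\mathbb R$ and $g'\in BV$. For $r>0$,
\[
g'(y)=\frac{g(y+r)-g(y)}r-\frac1r\int_0^r\bigl(g'(y+t)-g'(y)\bigr)\,dt
\]
gives $\|g'\|_{L^1}\le\frac2r\|g\|_{L^1}+r|Dg'|(\mathbb R)$. Integrating over vertical lines with the same $r$ and then optimizing in $r\in(0,\infty)$,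
\[
\|\partial_2w\|_{L^1}^2\le8\,\|w\|_{L^1}\,|D\partial_2w|(\mathbb R^2).
\]
Extending the bounded function $\partial_2w\in W^{1,1}(\Omega')$ by zero adds at most $C\mathcal H^1(\partial\Omega')$ to the total variation, so $|D\partial_2w|(\mathbb R^2)\le C(\mathcal E/\epsilon+1)$. By \eqref{eq:d2w}, either $\mathcal E\ge c_1$, or $\|\partial_2w\|_{L^1}$ is bounded below and $c_2\le C\mathcal E(\mathcal E/\epsilon+1)$, with fixed $c_1,c_2>0$. In the second case $\mathcal E\ge c$ or $\mathcal E^2\ge c\epsilon$. So $\mathcal E\ge c\,\epsilon^{1/2}$ for small $\epsilon$. This proves (a).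

\subsection{Second-order data: the quotient tends to infinity}

Let $F\in\operatorname{int}(K^{qc})$. If (b) fails, there are $\epsilon_k\to0$ and $u_k\in\mathcal B_F\cap W^{2,1}(\Omega)$ with $I_{\epsilon_k}(u_k)\le C\epsilon_k$. Then $Du_k$ is bounded in $W^{1,1}\cap L^\infty$ and $\int_\Omega\operatorname{dist}(Du_k,K)\to0$. For a subsequence $u_k\to u$ uniformly and $Du_k\to Du$ in $L^1$, where $u$ is Lipschitz and
\[
Du\in BV(\Omega),\qquad Du\in K\ \text{a.e.},\qquad u=Fz\ \text{on }\partial\Omega .
\]
We show that no such $u$ exists. Let $p,q\in BV(\Omega')$ be the columns of $D\tilde u$. Then $D_2p=D_1q$ as measures. The plan is to show that both vanish, so that locally $p$ depends on $x_1$ and $q$ on $x_2$ only.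

Recall that $D(p,q)$ is the sum of a jump part, which is concentrated on the jump set, where it is the jump times the normal $n$ times $\mathcal H^1$, and a diffuse part. At almost every point with respect to the diffuse part the approximate limit $(\tilde p,\tilde q)$ exists. One-sided and approximate limits lie in the closed set $\mathcal K$.

\emph{Jump part.} On the jump set, $D_2p=D_1q$ gives $[p]n_2=[q]n_1$ $\mathcal H^1$-a.e. With $\mathsf a=[p]n_1+[q]n_2$ and $|n|=1$ this yields $[p]=\mathsf an_1$, $[q]=\mathsf an_2$. The two one-sided limits are distinct elements of $\mathcal K$ which agree on $n^\perp$. By Lemma~\ref{lem:coords}(b), $n_1n_2=0$. So the jump part of $D_2p$, with density $\mathsf an_1n_2$, vanishes, and so does the jump part of $D_1q$.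

\emph{Diffuse part.} By the chain rule in $BV$ for Lipschitz functions of class $C^1$ \cite[Thm.~3.96]{AFP}, applied to $|p|^2=|q|^2=1$ (with $|\cdot|^2$ modified outside a large ball), the diffuse parts satisfy $\tilde p\cdot D_2^dp=0$ and $\tilde q\cdot D_1^dq=0$. Hence $D_2^dp=\tilde p^\perp\mu$ and $D_1^dq=\tilde q^\perp\mu'$ with scalar measures $\mu,\mu'$. From $\tilde p^\perp\mu=\tilde q^\perp\mu'$ and $\tilde p^\perp\times\tilde q^\perp=\tilde p\times\tilde q=s\ne0$ we get $\mu=\mu'=0$.

So $D_2p=0$ and $D_1q=0$. On each open rectangle in $\Omega'$ with sides parallel to the axes, $p=p(x_1)$, $q=q(x_2)$ and $p(x_1)\times q(x_2)=s$ a.e. If $p$ is not a.e.\ constant there, Fubini's theorem gives two distinct unit vectors $p',p''$ with $p'\times q(x_2)=p''\times q(x_2)=s$ for a.e.\ $x_2$. They are not antipodal as $s\ne0$, so they are independent, and $q$ is constant on the rectangle.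

Suppose that $p$ is not a.e.\ constant in any neighborhood of some $\bar x\in\Omega'$. Let $\{\bar x_1\}\times(\beta_1,\beta_2)$ be the component through $\bar x$ of $\Omega'\cap\{x_1=\bar x_1\}$. Every compact subsegment containing $\bar x$ in its relative interior lies in a thin open rectangle in $\Omega'$; on it $p$ is not constant, so $q$ is a constant $q^*$, the same for all these rectangles since they overlap. On each of them $\tilde u-x_2q^*$ does not depend on $x_2$. Letting the subsegments exhaust the component, we get by continuity of $\tilde u$ up to the boundary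
\[
(\beta_2-\beta_1)q^*=\tilde u(\bar x_1,\beta_2)-\tilde u(\bar x_1,\beta_1)=(\beta_2-\beta_1)q_0 .
\]
So $|q_0|=|q^*|=1$, which contradicts \eqref{eq:F}. Hence $p$ is locally a.e.\ constant, and it is a constant unit vector on the connected set $\Omega'$. Then the boundary values at the ends of a horizontal chord give $p=p_0$, which contradicts $|p_0|<1$. This proves (b).

\subsection{A logarithm from the boundary}

Let $F$ and $\partial\Omega$ be as in (c). Since $|F\tau|=|B\tau|$ means that $F\tau=A\tau$ for some $A\in SO(2)B$, the assumption says that on a part of the boundary no matrix of $K$ matches the boundary values to first order. We show that then, at every dyadic distance from the boundary, a fixed amount of energy $\frac1\epsilon\operatorname{dist}(Du,K)+|D^2u|$ is needed, as long as this distance is small and at least of order $\epsilon$.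

\emph{The exceptional set.} The matrices $F^TF$, $I$, $H^2$ have determinant $1$, and $F^TF\ne I,H^2$ because $\det F=1$ and $F\notin K$. If $A\ne B$ are positive definite symmetric $2\times2$ matrices with determinant $1$, then $A-B$ is indefinite: by congruence we may assume $B=I$, and then $A$ has eigenvalues $\lambda,\lambda^{-1}$ with $\lambda\ne1$. So $|F\tau|^2-|\tau|^2$ and $|F\tau|^2-|H\tau|^2$ are indefinite quadratic forms, each vanishing on two lines.

\emph{A boundary patch.} We may take the given subset to be the measurable set of all boundary points at which the tangent exists and is not exceptional. Finitely many graph patches cover $\partial\Omega$, so one of them contains a part of positive length of this set. There, in coordinates $(\xi,\zeta)$ obtained by a rotation $O$, $\Omega=\{\zeta>g(\xi)\}$ locally with $g$ Lipschitz. In these coordinates the boundary datum is $FO$ and the wells are $SO(2)B$ with $B\in\{O,HO\}$. We write again $u$, $F$ and $K$ for the map, the datum $FO$ and the union $KO$ of the wells.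

At a.e.\ $\xi$ the tangent direction is $\tau=(1,g'(\xi))$. The function $\xi\mapsto\min_B\bigl||F\tau|-|B\tau|\bigr|$ is positive on a set of positive measure, so for some $\eta>0$ it is at least $4\eta$ on a set of positive measure. By Egorov's theorem, applied to $\sup_{0<r<1/n}|\frac{g(\xi+r)-g(\xi)}r-g'(\xi)|$ as $n\to\infty$, and by inner regularity there is a compact set $\Gamma$ of positive length in the interior of the $\xi$-interval with
\[
\bigl||F\tau|-|B\tau|\bigr|\ge4\eta\quad\text{for }\xi\in\Gamma,\ B\in\{O,HO\},
\]
and such that for every $\varkappa\in(0,1)$ there is $r_1=r_1(\varkappa)>0$ with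
\[
|g(\xi+r)-g(\xi)-rg'(\xi)|\le\varkappa r\qquad\text{for }\xi\in\Gamma,\ 0<r<r_1 .
\]
Decreasing $r_1$ if necessary, we may assume that for these $\xi,r$ the curved rectangles
\[
R(\xi,r)=\{\xi<\xi'<\xi+r,\ g(\xi')+\varkappa r<\zeta<g(\xi')+2\varkappa r\}
\]
lie in the patch, and hence in $\Omega$.

\begin{lemma}\label{lem:cell}
There are fixed $\varkappa,\theta\in(0,1)$ such that, with $r_1=r_1(\varkappa)$, every $u\in\mathcal B_F\cap W^{2,1}(\Omega)$ satisfies
\[
\int_{R(\xi,r)}\Bigl(\frac1r\operatorname{dist}(Du,K)+|D^2u|\Bigr)\ge\theta\,r\qquad\text{for all }\xi\in\Gamma,\ 0<r<r_1 .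
\]
\end{lemma}

\begin{proof}
The idea is that, if the inequality fails, then $u$ is uniformly close on $R(\xi,r)$ to an affine map with gradient in $K$, and this is incompatible with the boundary values on the nearby boundary.

Suppose the inequality fails for $u,\xi,r$, and write $R=R(\xi,r)$. Then $\int_R\operatorname{dist}(Du,K)\le\theta r^2$ and $\int_R|D^2u|\le\theta r$. Below, $C$ is independent of $\varkappa,\theta$, while $C_\varkappa,c_\varkappa$ may depend on $\varkappa$; all are independent of $u,\xi,r$.

The set $R$ is the image of an $r\times\varkappa r$ rectangle under the shear $(\xi',\zeta)\mapsto(\xi',\zeta+g(\xi'))$, whose bilipschitz constants depend only on $\operatorname{Lip}(g)$. So Poincar\'e's inequality holds on $R$ in $L^1$ with constant $C_\varkappa r$. For the mean $\bar A$ of $Du$ it gives $\int_R|Du-\bar A|\le C_\varkappa\theta r^2$. Then $\operatorname{dist}(\bar A,K)\le C_\varkappa\theta$, as $|R|=\varkappa r^2$, and there is $A\in K$ with $\int_R|Du-A|\le C_\varkappa\theta r^2$. Applying Poincar\'e's inequality again we find a vector $b$ such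 that
\[
f=u-Az-b\qquad\text{satisfies}\qquad\int_R|f|\le C_\varkappa\theta r^3 .
\]

We turn this into a uniform bound. The Lipschitz constant of $f$ is at most $C$. Let $M=\sup_R|f|$. Around a point where $|f|\ge M/2$ we have $|f|\ge M/4$ on the part of $R$ in a ball of radius $M/(4C)$, and this part has measure at least $c_\varkappa\min\{M,r\}^2$. Hence $M\min\{M,r\}^2\le C_\varkappa\theta r^3$. If $M\le r$ this gives $M\le C_\varkappa\theta^{1/3}r$, and if $M>r$ it gives $M\le C_\varkappa\theta r$; so in both cases $M\le C_\varkappa\theta^{1/3}r$.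

The points $y=(\xi,g(\xi)+\varkappa r)$ and $y'=(\xi+r,g(\xi+r)+\varkappa r)$ of $\overline R$ have distance $\varkappa r$ from the boundary points $z=(\xi,g(\xi))$ and $z'=(\xi+r,g(\xi+r))$, and $y'-y=z'-z$. Since $u(z')-u(z)=F(z'-z)$ and $\operatorname{Lip}(u)<\zeta_2$,
\[
|(F-A)(z'-z)|\le|f(y')-f(y)|+C\varkappa r\le(C\varkappa+C_\varkappa\theta^{1/3})\,r .
\]
As $|z'-z-r\tau|\le\varkappa r$, it follows that $|F\tau-A\tau|\le C\varkappa+C_\varkappa\theta^{1/3}$. But $|A\tau|=|B\tau|$ for $B=O$ or $B=HO$, so $|F\tau-A\tau|\ge\bigl||F\tau|-|A\tau|\bigr|\ge4\eta$. Choosing first $\varkappa$ and then $\theta$ small, depending only on $\eta$ and the constants, we get a contradiction.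
\end{proof}

\emph{Summation over scales.} Fix $\varkappa,\theta,r_1$ as in Lemma~\ref{lem:cell}. For $r_j=2^{-j}r_1$, $j\ge1$, the strips $S_j=\{g+\varkappa r_j<\zeta<g+2\varkappa r_j\}$ in the patch are disjoint. Choose greedily $\xi_1=\min\Gamma$ and $\xi_{i+1}=\min(\Gamma\cap[\xi_i+r_j,\infty))$ as long as possible. The intervals $[\xi_i,\xi_i+r_j]$ cover $\Gamma$, so there are at least $|\Gamma|/r_j$ of them, and the sets $R(\xi_i,r_j)\subset S_j$ are disjoint. By Lemma~\ref{lem:cell}
\[
\int_{S_j}\Bigl(\frac1{r_j}\operatorname{dist}(Du,K)+|D^2u|\Bigr)\ge\theta\,|\Gamma| .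
\]
If $r_j\ge\epsilon$, then $1/r_j\le1/\epsilon$. Summing over these $j$,
\[
\frac{I_\epsilon(u)}\epsilon\ \ge\ \theta\,|\Gamma|\;\#\{j\ge1:r_j\ge\epsilon\}\ \ge\ c\log\frac1\epsilon\qquad\text{for small }\epsilon ,
\]
which proves (c) and completes the proof of Theorem~\ref{thm:compl}. \qed

\begin{thebibliography}{9}
\bibitem{TW} Open access journal article, DOI:10.1017/S030821050000473X, available at \texttt{https://typeset.io/pdf/the-two-well-problem-with-surface-energy-51zws810g5.pdf}.
\bibitem{AFP} Ambrosio, Fusco, Pallara, \emph{Functions of Bounded Variation}.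
\end{thebibliography}

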